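# Strongly regular uniform algebras that are not Ditkin algebras

## 1. Vanishing near a point: from approximation to multiplication

Let $A$ be an algebra of continuous functions and $\phi$ a point. Suppose that every function in $A$ vanishing *at* $\phi$ is a uniform limit of functions in $A$ vanishing *near* $\phi$. Take $f\in A$ with $f(\phi)=0$. Can we approximate $f$ by *multiples of $f$ itself* that vanish near $\phi$, that is, by functions $fg$ with $g\in A$ vanishing near $\phi$?

The natural guess is yes. If some functions vanishing near $\phi$ come close to $f$, one should be able to cut $f$ off near $\phi$ by a multiplier and stay close to $f$. Let us make the guess precise and test it.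

**Definition 1.1.** Let $X$ be compact Hausdorff. A *uniform algebra* on $X$ is a subalgebra $A$ of $C(X)$ that contains the constants, separates the points of $X$, and is complete in the uniform norm. Its character space is $\Phi_A$. Via the Gelfand transform we regard $A$ as a uniform algebra on $\Phi_A$, and each $\phi\in\Phi_A$ as the evaluation at a point of $\Phi_A$. All norms $\|\cdot\|$ of functions are sup norms. Put
$$M_\phi=\{f\in A: f(\phi)=0\},\qquad J_\phi=\{f\in A: f\text{ vanishes on a neighborhood of }\phi\text{ in }\Phi_A\}.$$
Both are ideals of $A$, and $J_\phi\subseteq M_\phi$. We write $M_\phi(A)$, $J_\phi(A)$ if the algebra has to be named.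

**Definition 1.2.**

- $A$ is *regular* on $\Phi_A$ if for every closed $E\subseteq\Phi_A$ and $\phi\in\Phi_A\setminus E$ there is $f\in A$ with $f|_E=0$ and $f(\phi)\ne0$.
- $A$ is *strongly regular at $\phi$* if $\overline{J_\phi}=M_\phi$, and *strongly regular* if this holds at every $\phi\in\Phi_A$.
- $A$ satisfies *Ditkin's condition at $\phi$* if $f\in\overline{fJ_\phi}$ for every $f\in M_\phi$: for each $\varepsilon>0$ there is $g\in J_\phi$ with $\|f-fg\|<\varepsilon$.
- $A$ is a *Ditkin algebra* if it is regular and satisfies Ditkin's condition at every point of $\Phi_A$.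
- $A$ is a *strong Ditkin algebra* if for every $\phi\in\Phi_A$ the ideal $J_\phi$ contains a *bounded approximate identity* for $M_\phi$: a bounded net $(e_\alpha)$ in $J_\phi$ with $\|e_\alpha a-a\|\to0$ for every $a\in M_\phi$.

The question, which comes from the paper "A note on strong Ditkin algebras", is: is every strongly regular uniform algebra a Ditkin algebra? Here are three tests of the guess "yes".

*All continuous functions.* Let $A=C(X)$, so $\Phi_A=X$. Given $f\in M_\phi$ and $\varepsilon>0$, let $W=\{|f|<\varepsilon\}$. Urysohn's lemma gives $e$ with $0\le e\le1$, $e=0$ near $\phi$, and $e=1$ off $W$. Then $|f-fe|=|f|(1-e)<\varepsilon$ everywhere. So $C(X)$ is strongly regular, Ditkin, and strong Ditkin. The guess holds, and the reason is that the multipliers have norm at most $1$.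

*The disc algebra.* Let $A$ be the algebra of continuous functions on the closed unit disc that are analytic inside, so that $\Phi_A$ is the closed disc. A nonempty relatively open subset of the closed disc meets the open disc in a nonempty open set, so the identity theorem gives $J_\phi=\{0\}$ for every $\phi$. The hypothesis of the question fails at every point, and this algebra does not test the guess. It shows that strong regularity is far from automatic.

*Peak points.* Let $A$ be any uniform algebra, strongly regular at $\phi$, and suppose that there is $h\in A$ with $h(\phi)=1$ and $|h|<1$ on $\Phi_A\setminus\{\phi\}$. Let $f\in M_\phi$. Then $\|f-f(1-h^n)\|=\|fh^n\|\to0$: near $\phi$ the factor $|f|$ is small, and away from $\phi$ we have $|h|\le r<1$. The functions $1-h^n$ lie in $M_\phi$. By strong regularity choose $g\in J_\phi$ with $\|g-(1-h^n)\|$ small. Then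
$$\|f-fg\|\le\|fh^n\|+\|f\|\,\|(1-h^n)-g\|$$
is as small as we like. So Ditkin's condition holds at $\phi$.

The last test contains a reduction worth recording. If $A$ is strongly regular at $\phi$, then
$$\overline{fJ_\phi}=\overline{fM_\phi}\qquad\text{for every } f\in M_\phi, \tag{1}$$
because $\|fg-fg'\|\le\|f\|\,\|g-g'\|$. Neighborhoods have disappeared: at such a point, Ditkin's condition asks only whether $f\in\overline{fM_\phi}$ for all $f\in M_\phi$.

## 2. Cutoff functions and the size of their norms

The direct approach to the guess is to build multipliers from regularity.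

**Lemma 2.1.** Let $A$ be a uniform algebra on $X=\Phi_A$.
(a) If for all $p\ne q$ in $X$ there is $h\in A$ vanishing near $q$ with $h(p)\ne0$, then $A$ is regular. In particular strongly regular algebras are regular.
(b) If $A$ is regular and $K,F\subseteq X$ are disjoint closed sets, there is $g\in A$ with $g=1$ on $K$ and $g=0$ on $F$.

**Proof.** (a) Let $E$ be closed and $p\notin E$. For each $q\in E$ take $h_q$ vanishing on an open neighborhood of $q$ with $h_q(p)\neq0$. Finitely many of these neighborhoods cover $E$, and the product of the corresponding $h_q$ vanishes on $E$ but not at $p$. If $A$ is strongly regular and $p\ne q$, take $u\in A$ with $u(q)=0$, $u(p)=1$, and then $h\in J_q$ with $\|h-u\|<1$. Then $h(p)\ne0$.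

(b) If $K=\emptyset$ take $g=0$. Otherwise let $I_K,I_F$ be the ideals of functions in $A$ vanishing on $K$ and on $F$. The quotient $A/I_K$ is a commutative unital Banach algebra. Its characters are the points of $X$ at which all of $I_K$ vanishes, and by regularity these are exactly the points of $K$. The image of $I_F$ in $A/I_K$ is an ideal. It lies in no maximal ideal: a maximal ideal is the kernel of evaluation at some $x\in K$, and since $x\notin F$ some $f\in I_F$ has $f(x)\ne0$. So the image contains the unit, that is, there is $g\in I_F$ with $g-1\in I_K$. $\square$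

Now let $A$ be strongly regular, $f\in M_\phi$, $\delta>0$, and $g\in J_\phi$ with $\|f-g\|<\delta$. Let $K$ be the closed support of $g$. It misses $\phi$, so there is a closed neighborhood $F$ of $\phi$ disjoint from $K$. Lemma 2.1(b) gives $e\in A$ with $e=1$ on $K$ and $e=0$ on $F$. Then $e\in J_\phi$, $eg=g$, and
$$f-fe=(1-e)(f-g),\qquad \|f-fe\|\le(1+\|e\|)\,\delta .$$
This would finish the proof if $\|e\|$ stayed bounded. But $e$ was chosen after $g$, hence after $\delta$, and Lemma 2.1(b) gives no bound on its norm. Here the approach stops.

The loss is sometimes forced.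

**Definition 2.2.** All measures here are finite regular Borel measures. A *representing measure* for $\phi\in\Phi_A$ is a probability measure $m$ on $\Phi_A$ with $\int h\,dm=h(\phi)$ for all $h\in A$. The point $\phi$ is a *Choquet point* if $\delta_\phi$ is its only representing measure.

In the disc algebra normalized arc length on the unit circle represents $0$, by the mean value property, so $0$ is not a Choquet point. A point $\zeta$ of the circle is a Choquet point: with $h(z)=(1+\bar\zeta z)/2$, any representing measure $m$ of $\zeta$ satisfies $1=\int h^n\,dm\to m(\{\zeta\})$ by dominated convergence.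

Let $m$ represent $\phi$, let $U$ be an open neighborhood of $\phi$, and let $e\in M_\phi$ with $e=1$ off $U$. Then $0=e(\phi)=\int e\,dm=m(\Phi_A\setminus U)+\int_Ue\,dm$, so
$$m(\Phi_A\setminus U)\le\|e\|\,m(U). \tag{2}$$
If $\phi$ is not a Choquet point, it has a representing measure $m$ with $m(\{\phi\})=0$: take any $m\neq\delta_\phi$, remove its atom at $\phi$, and normalize. For this $m$, regularity of the measure makes $m(U)$ as small as we like by shrinking $U$, and (2) forces $\|e\|\to\infty$. So at a non-Choquet point bounded cutoffs do not exist.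

This does not yet contradict Ditkin's condition, which needs only $\|f(1-e)\|$ small for one $f$ at a time. Still, it says where to look for a counterexample: at non-Choquet points.

## 3. The theorems

**Definition 3.1.** For a uniform algebra $A$ and a set $S\ne\emptyset$, let $\pi_n:\Phi_A^S\to\Phi_A$ $(n\in S)$ be the coordinate maps. Then $A^{\otimes S}$ is the closed subalgebra of $C(\Phi_A^S)$ generated by the functions $a\circ\pi_n$ with $a\in A$, $n\in S$.

For example, $C(X)^{\otimes S}=C(X^S)$ by the Stone–Weierstrass theorem. If $A$ is the disc algebra and $S=\{1,2\}$, then $A^{\otimes S}$ is the uniform closure of the polynomials in $z_1,z_2$ on the closed bidisc.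

**Theorem 3.2.** There are a strongly regular uniform algebra $E$, with $\Phi_E$ compact metrizable, a point $p\in\Phi_E$, and $f\in M_p$ such that $\inf_{g\in M_p}\|f-fg\|>0$. So Ditkin's condition fails at $p$, and $E$ is not a Ditkin algebra. Moreover, for each $\psi\ne p$ and each neighborhood $W$ of $\psi$ there is $e\in J_\psi$ with $\|e\|\le3$ and $e=1$ off $W$. In particular $J_\psi$ contains a bounded approximate identity for $M_\psi$ for every $\psi\ne p$.

Thus the answer to the question is **no**.

**Theorem 3.3.** For a strongly regular uniform algebra $A$ the following are equivalent: (a) $A$ is a strong Ditkin algebra; (b) every point of $\Phi_A$ is a Choquet point; (c) $A^{\otimes S}$ is a strong Ditkin algebra for every $S\ne\emptyset$; (d) $A^{\otimes\mathbb N}$ is a Ditkin algebra. For every strongly regular $A$, $A^{\otimes\mathbb N}$ is strongly regular.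

**Theorem 3.4.** (i) If $A$ is strongly regular, Ditkin's condition holds at every Choquet point. Hence it holds on a dense subset of $\Phi_A$, and on a dense $G_\delta$ if $\Phi_A$ is metrizable. (ii) This is sharp: for $E$ as in Theorem 3.2 (the algebra constructed below), $E^{\otimes\mathbb N}$ is strongly regular, and it fails Ditkin's condition exactly at its non-Choquet points, namely the points having some coordinate equal to $p$. These form a dense set.

**Proposition 3.5.** Let $A$ be strongly regular at $\phi$. Ditkin's condition fails at $\phi$ if and only if there are $f\in M_\phi$ and a complex measure $\sigma$ on $\Phi_A$ with $\int hf\,d\sigma=h(\phi)$ for all $h\in A$.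

## 4. Dividing a representing measure by a function

We start with Proposition 3.5, which turns the failure of Ditkin's condition into something one can build.

**Proof of Proposition 3.5.** By (1), Ditkin's condition fails at $\phi$ if and only if $f\notin\overline{fM_\phi}$ for some $f\in M_\phi$. By the Hahn–Banach and Riesz theorems this means that there is a complex measure $\sigma$ on $\Phi_A$ with
$$\int f\,d\sigma=1,\qquad\int fg\,d\sigma=0\quad(g\in M_\phi).$$
For $h\in A$ write $h=h(\phi)+(h-h(\phi))$, where $h-h(\phi)\in M_\phi$. The two conditions give $\int hf\,d\sigma=h(\phi)$. Conversely, this formula with $h=1$ and with $h=g\in M_\phi$ gives back the two conditions. $\square$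

So we want a measure $f\sigma$ that represents $\phi$ and is divisible by a function $f$ vanishing at $\phi$. For a positive representing measure $P$, the candidate is $\sigma=f^{-1}P$, and all we need is that $1/f$ is integrable.

**Lemma 4.1.** Let $f\in M_\phi$ and let $P$ be a representing measure for $\phi$ with $f\ne0$ $P$-a.e. and $c:=\int|f|^{-1}dP<\infty$. Then $\|f-fg\|\ge1/c$ for all $g\in M_\phi$. So Ditkin's condition fails at $\phi$.

**Proof.** For $g\in M_\phi$ we have $1=\int(1-g)\,dP=\int f(1-g)f^{-1}\,dP\le c\,\|f-fg\|$. Since $J_\phi\subseteq M_\phi$, Ditkin's condition fails. $\square$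

In the disc algebra take $\phi=0$, $f(z)=z$, and $P$ normalized arc length. Then $c=1$, and the lemma says $\|z-zg\|\ge1$ whenever $g(0)=0$. This is clear directly: $\|z-zg\|=\|1-g\|\ge|1-g(0)|=1$. But there strong regularity fails.

The tension is now visible. In a regular algebra let $m$ represent $\phi$. Then $m(U)>0$ for every open neighborhood $U$ of $\phi$: otherwise (2), applied to a cutoff $e\in J_\phi$ with $e=1$ off $U$, would read $1\le0$. Hence each $a\in J_\phi$ vanishes on a set of positive $m$-measure, and $1/a$ is not integrable. Strong regularity says that *every* $f\in M_\phi$ is a limit of such functions, and yet we need one $f$ with $1/f$ integrable. The plan has three parts.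

1. Produce such an $f$ from any non-Choquet point, by using infinitely many independent copies of one function (Section 5).
2. Find a regular algebra that is strongly regular at a non-Choquet point (Section 6).
3. Make the algebra strongly regular at all the other points as well, without spoiling the first two (Sections 7 and 8).

## 5. Independent copies and a bounded density

**Lemma 5.1.** Let $A$ be a uniform algebra, $S\ne\emptyset$, $X=\Phi_A$, $D=A^{\otimes S}$. Then $\Phi_D=X^S$. If $A$ is regular, so is $D$. If $x=(x_n)\in X^S$ and $A$ is strongly regular at each $x_n$, then $D$ is strongly regular at $x$.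

**Proof.** $D$ contains the constants and separates the points of $X^S$. Given a character of $D$, the map sending $a\in A$ to its value on $a\circ\pi_n$ is a character of $A$, hence evaluation at some $x_n\in X$. So the given character agrees with evaluation at $(x_n)$ on the generators, hence on $D$. Thus $X^S\to\Phi_D$ is a continuous bijection from a compact space to a Hausdorff space, so a homeomorphism.

If $A$ is regular and $p\ne q$ in $X^S$, then $p_n\ne q_n$ for some $n$. Take $a\in A$ vanishing on a closed neighborhood of $q_n$ that misses $p_n$, with $a(p_n)\ne0$. Then $a\circ\pi_n$ vanishes near $q$ and not at $p$. By Lemma 2.1(a), $D$ is regular.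

Let $A$ be strongly regular at each $x_n$, and let $Q$ be a polynomial in functions $a\circ\pi_n$. Writing each $a$ that occurs as $a(x_n)+(a-a(x_n))$ and expanding, we see that $Q-Q(x)$ is a finite sum of terms $d\cdot(b\circ\pi_n)$ with $d\in D$ and $b\in M_{x_n}(A)$. Now $b$ is a limit of functions $b_j\in J_{x_n}(A)$, each $b_j\circ\pi_n$ vanishes near $x$, and $J_x(D)$ is an ideal. Hence $Q-Q(x)\in\overline{J_x(D)}$. If $f\in M_x(D)$ and $\|f-Q\|<\varepsilon$, then $|Q(x)|<\varepsilon$ and $\|f-(Q-Q(x))\|<2\varepsilon$. Such $Q$ exist for every $\varepsilon>0$, so $f\in\overline{J_x(D)}$. $\square$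

**Lemma 5.2.** Let $m_n$ $(n\in S)$ be probability measures on $X=\Phi_A$. There is a probability measure $P$ on $X^S$ with
$$\int\prod_{n\in F}u_n\circ\pi_n\,dP=\prod_{n\in F}\int u_n\,dm_n\qquad(F\subseteq S\text{ finite},\ u_n\in C(X)). \tag{3}$$
If each $m_n$ represents $x_n\in X$ for $A$, then $P$ represents $(x_n)$ for $A^{\otimes S}$.

**Proof.** For a continuous function on $X^S$ that depends on finitely many coordinates, take its iterated integral against the corresponding $m_n$. By Fubini's theorem the order does not matter, and since the $m_n$ are probability measures it does not matter if we add superfluous coordinates. This defines a positive linear functional of norm $1$ on an algebra that is dense in $C(X^S)$ by the Stone–Weierstrass theorem. It extends to $C(X^S)$, and the Riesz theorem gives $P$. For the second claim, the linear span of the products $\prod_{n\in F}a_n\circ\pi_n$ with $a_n\in A$ is dense in $A^{\otimes S}$, since factors with the same $n$ can be multiplied inside $A$. On these products (3) gives $\prod_{n\in F}a_n(x_n)$. $\square$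

Now the central step. Let $a\in M_\phi$ be nontrivial for a representing measure $m$. If $m(a=0)=\theta>0$, then any weighted sum of $N$ independent copies of $a$ vanishes with probability at least $\theta^N>0$, so finitely many copies do not suffice. With infinitely many copies the value of the sum can have a bounded density in the plane. Since $1/|w|$ is locally integrable with respect to area, this is enough.

**Lemma 5.3.** Let $A$ be a uniform algebra, $S$ countably infinite, $D=A^{\otimes S}$, $\phi\in\Phi_A$ not a Choquet point, and $\Phi=(\phi)_{n\in S}$. Then there are $f\in M_\Phi(D)$ and a representing measure $P$ for $\Phi$ with $f\ne0$ $P$-a.e. and $\int|f|^{-1}dP<\infty$.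

**Proof.** We take $S=\{1,2,3,\dots\}$.

**Step 1: the function and the measure.** Let $m\ne\delta_\phi$ represent $\phi$. Since $m\ne\delta_\phi$, there is $x\in\operatorname{supp}m$ with $x\ne\phi$, and there is $a\in M_\phi$ with $a(x)\ne0$ and $\|a\|\le1$. Then
$$s:=\int|a|^2\,dm\in(0,1].$$
Let $P$ be the measure of Lemma 5.2 with all $m_n=m$; it represents $\Phi$. Put
$$f=\sum_{n\ge1}n^{-2}\,a\circ\pi_n .$$
The series converges uniformly, so $f\in D$, and $f(\Phi)=0$.

**Step 2: moments of one copy.** Regard $Z_n=a\circ\pi_n$ as random variables under $P$, and write $\mathbb E$ for $\int\cdot\,dP$. By (3) they are identically distributed, the expectation of a product of continuous functions of distinct $Z_n$ factorizes, $|Z_n|\le1$, and because $m$ represents $\phi$,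
$$\mathbb EZ_n=a(\phi)=0,\qquad\mathbb EZ_n^2=a(\phi)^2=0,\qquad\mathbb E|Z_n|^2=s .$$
The second equality comes from multiplicativity, and it keeps the distribution from being concentrated on a line. For $\xi\in\mathbb C$ put $\langle\xi,w\rangle=\operatorname{Re}(\bar\xi w)$. Expanding $\langle\xi,Z\rangle=\frac12(\bar\xi Z+\xi\bar Z)$ gives
$$\mathbb E\langle\xi,Z_n\rangle=0,\qquad\mathbb E\langle\xi,Z_n\rangle^2=\tfrac14\bigl(2|\xi|^2s+2\operatorname{Re}(\bar\xi^2\,\mathbb EZ_n^2)\bigr)=\tfrac s2|\xi|^2,$$
and $|\langle\xi,Z_n\rangle|\le|\xi|$ gives $\mathbb E|\langle\xi,Z_n\rangle|^3\le|\xi|\cdot\frac s2|\xi|^2=\frac s2|\xi|^3$.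

**Step 3: the characteristic function of one copy near $0$.** Let $\chi(\xi)=\mathbb Ee^{i\langle\xi,Z_n\rangle}$. From $|e^{iy}-1-iy+\frac{y^2}2|\le\frac{|y|^3}6$ for real $y$ and Step 2,
$$\Bigl|\chi(\xi)-1+\tfrac s4|\xi|^2\Bigr|\le\tfrac s{12}|\xi|^3 .$$
For $|\xi|\le1$ we have $1-\frac s4|\xi|^2\ge0$ and $|\xi|^3\le|\xi|^2$, so
$$|\chi(\xi)|\le1-\tfrac s4|\xi|^2+\tfrac s{12}|\xi|^2=1-\tfrac s6|\xi|^2\le e^{-s|\xi|^2/6}. \tag{4}$$

**Step 4: the characteristic function of $f$ is integrable.** Let $\Psi(\xi)=\mathbb Ee^{i\langle\xi,f\rangle}$. The partial sums of $f$ converge uniformly, so by (3) $\Psi(\xi)=\lim_M\prod_{n\le M}\chi(\xi/n^2)$. Let $|\xi|\ge1$ and $N=\lceil|\xi|^{1/2}\rceil$, so $N\le|\xi|^{1/2}+1\le2|\xi|^{1/2}$. For $n\ge N$ we have $|\xi|/n^2\le1$ and (4) applies. For $n<N$ we use $|\chi|\le1$. Since $\sum_{n\ge N}n^{-4}\ge\int_N^\infty t^{-4}dt=\frac1{3N^3}$ and $N^3\le8|\xi|^{3/2}$,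
$$|\Psi(\xi)|\le\exp\Bigl(-\tfrac s6|\xi|^2\sum_{n\ge N}n^{-4}\Bigr)\le\exp\Bigl(-\tfrac s6\cdot\tfrac{|\xi|^2}{3N^3}\Bigr)\le\exp\bigl(-\tfrac s{144}|\xi|^{1/2}\bigr).$$
Hence $\Psi\in L^1(\mathbb R^2)$.

**Step 5: conclusion.** By Fourier inversion the law of $f$ under $P$ has a density $\rho$ with respect to area, with $\rho\le C:=(2\pi)^{-2}\int|\Psi|<\infty$. So $P(f=0)=0$. Splitting at $|f|=1$,
$$\int|f|^{-1}dP\le1+C\int_{|w|<1}|w|^{-1}\,dA(w)=1+2\pi C<\infty .\qquad\square$$

The slow weights matter for this estimate. With weights $2^{-n}$ in place of $n^{-2}$, the indices to which (4) applies contribute at most $\sum_{k\ge0}4^{-k}=\frac43$ to the sum of $|\xi|^24^{-n}$, and the same argument gives no decay at all.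

If $A$ is strongly regular and $\phi$ is not a Choquet point, then Lemmas 5.1, 5.3 and 4.1 already make $A^{\otimes\mathbb N}$ a counterexample. So everything now depends on having strong regularity and a non-Choquet point together.

## 6. Strong regularity at one non-Choquet point

Recall that for compact $X\subset\mathbb C$, $R(X)$ is the uniform closure on $X$ of the rational functions with poles off $X$, and that $\Phi_{R(X)}=X$. R. McKissick (*A nontrivial normal sup norm algebra*, Bull. Amer. Math. Soc. 69 (1963), 391–395) gives a compact $X\subset\mathbb C$ such that $A=R(X)$ is regular on $\Phi_A=X$ and $R(X)\ne C(X)$. This theorem is the one outside ingredient in the proof of Theorem 3.2; fix such an $X$.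

We first need to pass from a complex measure that reproduces a point to a probability measure.

**Lemma 6.1.** If $\mu$ is a complex measure on $\Phi_A$ with $\int h\,d\mu=h(\phi)$ for all $h\in A$, then $\phi$ has a representing measure $m\ll|\mu|$.

**Proof.** Let $H$ be the closure of $A$ in $L^2(|\mu|)$. By Cauchy–Schwarz $|h(\phi)|\le\int|h|\,d|\mu|\le\|\mu\|^{1/2}\|h\|_{L^2(|\mu|)}$, so $\phi$ extends to a bounded functional $\tilde\phi$ on $H$. Thus $\tilde\phi(g)=\int g\bar k\,d|\mu|$ for some $k\in H$, and $k\ne0$ because $\tilde\phi(1)=1$. Let $h\in A$. If $k_n\in A$ and $k_n\to k$ in $L^2(|\mu|)$, then $hk_n\to hk$, so $hk\in H$ and $\tilde\phi(hk)=\lim h(\phi)k_n(\phi)=h(\phi)\tilde\phi(k)$. Written out,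
$$\int h|k|^2\,d|\mu|=h(\phi)\int|k|^2\,d|\mu| .$$
Take $m=|k|^2|\mu|/\int|k|^2d|\mu|$. $\square$

**Step 1: a non-Choquet point of $R(X)$.** Since $R(X)\ne C(X)$, there is a measure $\nu\ne0$ on $X$ annihilating $R(X)$. Consider its Cauchy transform
$$\hat\nu(\lambda)=\int\frac{d\nu(z)}{z-\lambda}.$$
By Fubini's theorem $\int\frac{d|\nu|(z)}{|z-\lambda|}<\infty$ for almost every $\lambda$, since $\int_B\frac{dA(\lambda)}{|z-\lambda|}$ is bounded in $z\in X$ for each disc $B$. For $\lambda\notin X$ we have $1/(z-\lambda)\in R(X)$, so $\hat\nu(\lambda)=0$. Moreover $\hat\nu$ is not zero almost everywhere. Indeed, each smooth compactly supported $u$ satisfies $u(z)=-\frac1\pi\int\frac{\bar\partial u(\lambda)}{\lambda-z}\,dA(\lambda)$, so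
$$\int u\,d\nu=\frac1\pi\int\bar\partial u(\lambda)\,\hat\nu(\lambda)\,dA(\lambda).$$
If $\hat\nu=0$ a.e., this is $0$ for all such $u$, and $\nu=0$, a contradiction.

So there is $\lambda\in X$ with $\int\frac{d|\nu|}{|z-\lambda|}<\infty$ and $c:=\hat\nu(\lambda)\ne0$. The first property implies $|\nu|(\{\lambda\})=0$. For $r$ rational with poles off $X$, the function $\frac{r-r(\lambda)}{z-\lambda}$ is again rational with poles off $X$, so $\nu$ annihilates it and $\int\frac{r\,d\nu}{z-\lambda}=c\,r(\lambda)$. Put $\mu=c^{-1}\frac{\nu}{z-\lambda}$, a finite complex measure. By uniform approximation $\int h\,d\mu=h(\lambda)$ for all $h\in A$, and $|\mu|(\{\lambda\})=0$. Lemma 6.1 gives a representing measure $m$ for $\lambda$ with $m(\{\lambda\})=0$. So $m\ne\delta_\lambda$, and $\lambda$ is not a Choquet point.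

**Step 2: forcing strong regularity at $\lambda$.** Nothing says that $R(X)$ is strongly regular at $\lambda$. We throw away the functions that prevent it. Let
$$I=\overline{J_\lambda(A)},\qquad B_0=\mathbb C1+I .$$
$I$ is a closed ideal of $A$, so $B_0$ is a subalgebra, closed because $\mathbb C1$ is finite-dimensional. (In the disc algebra this would leave only the constants; regularity of $A$ is what keeps $B_0$ large.) We check what we need.

*Separation.* Let $x\ne y$ in $X$; one of them, say $x$, is not $\lambda$. Regularity gives $f\in A$ vanishing at $y$ and on a closed neighborhood of $\lambda$ missing $x$, with $f(x)\ne0$. Then $f\in J_\lambda(A)\subseteq B_0$ separates $x$ and $y$.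

*Characters: $\Phi_{B_0}=X$.* Let $\chi$ be a character of $B_0$. If $\chi|_I=0$, then $\chi$ is evaluation at $\lambda$. Otherwise choose $j\in I$ with $\chi(j)=1$ and put $\tilde\chi(a)=\chi(aj)$ for $a\in A$, which makes sense since $aj\in I$. Then
$$\tilde\chi(a)\tilde\chi(b)=\chi(abj\cdot j)=\chi(abj)\chi(j)=\tilde\chi(ab),\qquad\tilde\chi(1)=1,$$
so $\tilde\chi$ is a character of $A$, i.e. evaluation at some $x\in X$. For $b\in B_0$ we have $\tilde\chi(b)=\chi(b)\chi(j)=\chi(b)$, so $\chi$ is evaluation at $x$ too. Thus $X\to\Phi_{B_0}$ is a continuous bijection of compact Hausdorff spaces.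

*Regularity of $B_0$.* Let $K$ be closed and $\psi\notin K$. If $\psi\ne\lambda$, take $f\in A$ vanishing on $K$ and on a closed neighborhood of $\lambda$ missing $\psi$, with $f(\psi)\ne0$. Then $f\in J_\lambda(A)\subseteq B_0$. If $\psi=\lambda$, Lemma 2.1(b) for $A$ gives $g\in A$ with $g=1$ on $K$ and $g=0$ on a closed neighborhood of $\lambda$. Then $g\in J_\lambda(A)$, and $1-g\in B_0$ vanishes on $K$ and equals $1$ at $\lambda$.

*Strong regularity of $B_0$ at $\lambda$.* $M_\lambda(B_0)=I=\overline{J_\lambda(A)}$, and $J_\lambda(A)\subseteq J_\lambda(B_0)$.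

*The point $\lambda$ is not a Choquet point of $B_0$*, since $m$ still represents it on the smaller algebra.

**Step 3: an integrable reciprocal.** Let
$$A_0=B_0^{\otimes\mathbb N},\qquad X_0=X^{\mathbb N}=\Phi_{A_0},\qquad\phi_0=(\lambda,\lambda,\dots).$$
$X_0$ is metrizable. By Lemma 5.1, $A_0$ is regular, and it is strongly regular at $\phi_0$ because $B_0$ is strongly regular at $\lambda$. By Lemma 5.3 there are $f_0\in M_{\phi_0}(A_0)$ and a representing measure $P_0$ for $\phi_0$ with $f_0\neq0$ $P_0$-a.e. and $\int|f_0|^{-1}dP_0<\infty$.

So Ditkin's condition fails at $\phi_0$ although $A_0$ is strongly regular there. What may be missing is strong regularity at the other points of $X_0$.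

## 7. Adjoining roots away from one point

Go back to where Section 2 stopped: a cutoff $g$ with $g=1$ on $V$ and $g=0$ off $U$ may have a huge norm. Suppose that $g$ had an $N$-th root $z$ in the algebra. Then $\|z\|=\|g\|^{1/N}$ is at most $2$ for large $N$, and $z=0$ off $U$. On $V$ the function $z$ is continuous with values in the $N$-th roots of unity, so near any interior point of $V$ it equals a constant $\zeta$ with $|\zeta|=1$. Then $1-\zeta^{-1}z$ vanishes near that point, equals $1$ off $U$, and has norm at most $3$. Roots turn unbounded cutoffs into bounded ones.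

By (2) we must not do this at $\phi_0$ itself, where bounded cutoffs cannot exist. So we adjoin roots only of functions that vanish near the distinguished point. Here is a small example of adjoining a root. Let $A=C([-1,1])$, $g(x)=x$, $N=2$. The new space $\{(x,t):t^2=x\}$ is, through the coordinate $t$, the cross $[-1,1]\cup i[-1,1]$, with one point over $0$ and two over each other $x$. The algebra generated by $t$ and the functions of $t^2$ is dense in all continuous functions on the cross. Indeed it contains approximations to $\bar t$: if $k_n(x)$ is continuous with values in $[-1,1]$ and equals $\operatorname{sgn}x$ for $|x|\ge1/n$, then $|t\,k_n(t^2)-\bar t|\le2n^{-1/2}$ on the cross, and Stone–Weierstrass applies. Averaging over $t\mapsto-t$ leads back to functions of $x$.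

In general, let $(A,X,\phi,P)$ satisfy

> $(*)$ $X=\Phi_A$ is metrizable, $A$ is regular, $A$ is strongly regular at $\phi\in X$, and $P$ represents $\phi$.

**Construction.** Fix a countable base $\mathcal V$ of $X$. Let $(V_i,U_i)_i$ list all pairs in $\mathcal V\times\mathcal V$ with $\overline{V_i}\subseteq U_i$ and $\phi\notin\overline{U_i}$. By Lemma 2.1(b) choose $g_i\in A$ with $g_i=1$ on $\overline{V_i}$ and $g_i=0$ off $U_i$. Since $\phi\notin\overline{U_i}$, we have $g_i\in J_\phi$. Choose $N_i\in\mathbb N$ with $\|g_i\|^{1/N_i}\le2$. Put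
$$X'=\Bigl\{(x,(t_i))\in X\times\prod_i\mathbb C:\ t_i^{N_i}=g_i(x)\text{ for all }i\Bigr\},$$
with projection $\pi:X'\to X$ and coordinate functions $p_i(x,(t_j))=t_i$. Then $|p_i|\le2$, so $X'$ is a closed subset of $X\times\prod_i\{|t|\le2\}$, hence compact and metrizable. The map $\pi$ is onto, because each $g_i(x)$ has an $N_i$-th root. Let $A'$ be the closed subalgebra of $C(X')$ generated by $A\circ\pi$ and all $p_i$; it contains the constants and separates points. Since all $g_i(\phi)=0$, there is exactly one point $\phi'$ over $\phi$, and $p_i(\phi')=0$ for all $i$.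

We verify that $(*)$ survives.

**Step 1: $\Phi_{A'}=X'$.** Let $\chi$ be a character of $A'$. Then $a\mapsto\chi(a\circ\pi)$ is a character of $A$, i.e. evaluation at some $x\in X$. With $t_i=\chi(p_i)$ we get $t_i^{N_i}=\chi(g_i\circ\pi)=g_i(x)$. So $(x,(t_i))\in X'$, and $\chi$ agrees with evaluation there on generators, hence on $A'$. As before, $X'\to\Phi_{A'}$ is a homeomorphism.

**Step 2: $A'$ is regular.** The purpose is to apply Lemma 2.1(a). Let $p\ne q$ in $X'$; we find $h\in A'$ vanishing near $q$ with $h(p)\ne0$. If $\pi(p)\ne\pi(q)$, pull back by $\pi$ a function in $A$ that vanishes on a closed neighborhood of $\pi(q)$ missing $\pi(p)$ and is nonzero at $\pi(p)$.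

Otherwise let $x=\pi(p)=\pi(q)$ and choose $i$ with $t:=p_i(p)\ne p_i(q)$. Write $N=N_i$. Both numbers are $N$-th roots of $g_i(x)$ and they differ, so $g_i(x)\ne0$ and $t\ne0$. We construct a local branch of the root that equals $t$ at $x$. Let
$$U=\{y\in X:|g_i(y)/g_i(x)-1|<\tfrac12\},$$
and choose $k\in A$ with $k=0$ off $U$ and $k(x)=1$. On $U$ put $\beta=t\,(g_i/g_i(x))^{1/N}$ with the principal branch. Then $\beta$ is continuous on $U$, $\beta^N=g_i$, and $\beta(x)=t$. For $0\le j\le N-1$ the function $k\beta^j$, set equal to $0$ off $U$, lies in $A$. Indeed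
$$k\beta^j=t^j\sum_{n\ge0}\binom{j/N}{n}\,k\,\Bigl(\frac{g_i}{g_i(x)}-1\Bigr)^n .$$
The terms belong to $A$ and vanish off $U$. On $U$ the binomial series converges to the principal power, and the $n$-th term has modulus at most $|t|^j\|k\|2^{-n}$, since $|\binom{\alpha}{n}|\le1$ for $0\le\alpha<1$ (each factor $|\alpha-l|/(l+1)$ is at most $1$). So the convergence is uniform on $X$. Put
$$h=\sum_{j=0}^{N-1}(k\beta^{N-1-j})\circ\pi\cdot p_i^{\,j}\in A'.$$
Over $U$, the factorization of $p_i^N-(\beta\circ\pi)^N$ gives
$$h\cdot(p_i-\beta\circ\pi)=(k\circ\pi)\,(p_i^N-\beta^N\circ\pi)=0 .$$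
At $q$ we have $p_i(q)\ne t=\beta(\pi(q))$, so $p_i\ne\beta\circ\pi$ near $q$, and therefore $h=0$ near $q$. On the other hand $h(p)=N\,t^{N-1}\ne0$.

**Step 3: $A'$ is strongly regular at $\phi'$.** Each $g_i$ vanishes near $\phi$, so $p_i$ vanishes near $\phi'$, that is, $p_i\in J_{\phi'}(A')$. The functions $Q=a\circ\pi+\sum b_ip_i$ (finite sums, $a\in A$, $b_i\in A'$) form a subalgebra containing the generators, so they are dense in $A'$. Here $Q(\phi')=a(\phi)$, and $a-a(\phi)\in\overline{J_\phi(A)}$ by $(*)$. So
$$Q-Q(\phi')=(a-a(\phi))\circ\pi+\sum b_ip_i\in\overline{J_{\phi'}(A')}.$$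
If $u\in M_{\phi'}(A')$ and $\|u-Q\|<\varepsilon$, then $\|u-(Q-Q(\phi'))\|<2\varepsilon$. Hence $J_{\phi'}(A')$ is dense in $M_{\phi'}(A')$.

**Step 4: the representing measure lifts.** We need a representing measure for $\phi'$ that projects to $P$, and we get it by averaging over fibers. The compact group $G=\prod_i\{\omega:\omega^{N_i}=1\}$ acts on $X'$ by $(x,(t_i))\mapsto(x,(\omega_it_i))$. Its orbits are exactly the fibers of $\pi$, since any two $N_i$-th roots of $g_i(x)$ differ by a root of unity. For $u\in C(X')$ the function $\int_Gu(\omega\,\cdot)\,d\omega$ (normalized Haar measure) is continuous and constant on the fibers. As $\pi$ is a continuous map of a compact space onto a Hausdorff space, it is a quotient map, so there is $Tu\in C(X)$ with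
$$(Tu)\circ\pi=\int_Gu(\omega\,\cdot)\,d\omega .$$
$T$ is linear, positive and unital, hence contractive, and $T((a\circ\pi)u)=a\,Tu$ for $a\in C(X)$.

$T$ maps $A'$ into $A$. To see this, use $p_i^{N_i}=g_i\circ\pi$ to reduce exponents: the functions $(a\circ\pi)\prod p_i^{r_i}$ (finite products, $a\in A$, $0\le r_i<N_i$) span a dense subalgebra of $A'$. Since $\int_G\prod\omega_i^{r_i}\,d\omega$ is $1$ if all $r_i=0$ and $0$ otherwise, $T$ sends such a function to $a$ or to $0$. As $A$ is closed, $T(A')\subseteq A$.

Since $\phi'$ is fixed by $G$, we have $(Tu)(\phi)=u(\phi')$. Let $P'$ be the probability measure given by $\int u\,dP'=\int Tu\,dP$ for $u\in C(X')$. For $u\in A'$,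
$$\int u\,dP'=\int Tu\,dP=(Tu)(\phi)=u(\phi').$$
So $P'$ represents $\phi'$. Also $\int b\circ\pi\,dP'=\int b\,dP$ for $b\in C(X)$, i.e. $\pi_*P'=P$.

Thus $(A',X',\phi',P')$ again satisfies $(*)$. One pass gives bounded cutoffs only for pairs of sets pulled back from $X$, and the new space $X'$ has finer open sets. So we iterate and pass to the limit.

## 8. The inverse limit: proof of Theorem 3.2

Start with $(A_0,X_0,\phi_0,P_0)$ from Section 6, which satisfies $(*)$, and put $(A_{k+1},X_{k+1},\phi_{k+1},P_{k+1})=(A_k,X_k,\phi_k,P_k)'$. Let $X_\omega=\varprojlim X_k$, a closed subset of $\prod_kX_k$, hence compact and metrizable, with projections $\Pi_k:X_\omega\to X_k$. These are onto because all the bonding maps $X_{k+1}\to X_k$ are. Sets of the form $\Pi_k^{-1}(O)$, with $O\subseteq X_k$ open, form a base of $X_\omega$, and $k$ can always be increased by pulling $O$ back to a higher level. Put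
$$E=\overline{\bigcup_kA_k\circ\Pi_k}\subseteq C(X_\omega),\qquad p=(\phi_k)_k\in X_\omega .$$
The union is increasing, so $E$ is a closed subalgebra. It contains the constants and separates points. The sequence $(\phi_k)$ is a point of $X_\omega$ because $\phi_{k+1}$ lies over $\phi_k$.

**Step 1: $\Phi_E=X_\omega$.** A character of $E$ gives for each $k$ a character $a\mapsto\chi(a\circ\Pi_k)$ of $A_k$, i.e. a point $x_k\in X_k$. On functions pulled back from $A_k$ to $A_{k+1}$ the two evaluations agree, and $A_k$ separates points, so $x_{k+1}$ lies over $x_k$. Thus $\chi$ is evaluation at $(x_k)\in X_\omega$ on a dense subalgebra, hence on $E$. As before, the bijection $X_\omega\to\Phi_E$ is a homeomorphism.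

**Step 2: $E$ is strongly regular at $p$.** Let $u\in M_p(E)$ and $\varepsilon>0$. Choose $k$ and $a\in A_k$ with $\|u-a\circ\Pi_k\|<\varepsilon$. Then $|a(\phi_k)|<\varepsilon$. By $(*)$ for $A_k$ there is $b\in J_{\phi_k}(A_k)$ with $\|(a-a(\phi_k))-b\|<\varepsilon$. Then $b\circ\Pi_k\in J_p(E)$ and $\|u-b\circ\Pi_k\|<3\varepsilon$.

**Step 3: bounded cutoffs at every $\psi\ne p$.** Let $W$ be a neighborhood of $\psi$. Choose $k$ and an open $O\subseteq X_k$ with $\psi\in\Pi_k^{-1}(O)\subseteq W$, with $k$ so large that $\psi_k:=\Pi_k(\psi)\ne\phi_k$. Shrinking $O$, we may assume $\phi_k\notin\overline O$. Choose $U$ and then $V$ in the base of $X_k$ used to form $A_{k+1}$, with $\psi_k\in V$ and $\overline V\subseteq U\subseteq O$. Then $\phi_k\notin\overline U$, so $(V,U)$ is one of the listed pairs $(V_i,U_i)$. Let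
$$z=p_i\circ\Pi_{k+1}\in E,\qquad z^{N_i}=g_i\circ\Pi_k,\qquad\|z\|\le2 .$$
Since $g_i=0$ off $U_i$, we have $z=0$ off $\Pi_k^{-1}(U_i)$, hence off $W$. On the neighborhood $\Pi_k^{-1}(V_i)$ of $\psi$ we have $z^{N_i}=1$. A continuous function with values in a finite set is locally constant, so $z=\zeta:=z(\psi)$ near $\psi$, with $|\zeta|=1$. Put
$$e=1-\zeta^{-1}z .$$
Then $e\in J_\psi(E)$, $\|e\|\le3$, and $e=1$ off $W$, as the theorem claims.

For each open neighborhood $W$ of $\psi$ let $e_W$ be such a function, with $z_W$ the corresponding $z$. If $u\in M_\psi$, $\varepsilon>0$, and $W\subseteq\{|u|<\varepsilon\}$, then $ue_W\in J_\psi$ and $\|u-ue_W\|=\|uz_W\|\le2\varepsilon$, because $z_W=0$ off $W$ and $|z_W|\le2$. So $(e_W)$, directed by shrinking $W$, is a bounded approximate identity for $M_\psi$ in $J_\psi$. In particular $E$ is strongly regular at $\psi$.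

By Steps 2 and 3, $E$ is strongly regular.

**Step 4: Ditkin's condition fails at $p$.** We push the integrable reciprocal up to $X_\omega$. Each $P_{k+1}$ projects to $P_k$, so $u\circ\Pi_k\mapsto\int u\,dP_k$ is well defined on $\bigcup_kC(X_k)\circ\Pi_k$. It is positive, since $\Pi_k$ is onto, and unital. By the Stone–Weierstrass theorem the union is dense in $C(X_\omega)$. So we get a probability measure $P_\omega$ on $X_\omega$ with $(\Pi_k)_*P_\omega=P_k$ for all $k$. For $a\in A_k$ we have $\int a\circ\Pi_k\,dP_\omega=\int a\,dP_k=a(\phi_k)$, so $P_\omega$ represents $p$ on a dense subalgebra of $E$, hence on $E$. Put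
$$f=f_0\circ\Pi_0\in E .$$
Then $f(p)=f_0(\phi_0)=0$, and since $(\Pi_0)_*P_\omega=P_0$, we have $f\ne0$ $P_\omega$-a.e. and
$$\int|f|^{-1}\,dP_\omega=\int|f_0|^{-1}\,dP_0<\infty .$$
By Lemma 4.1, $\inf_{g\in M_p}\|f-fg\|>0$. This proves Theorem 3.2. $\blacksquare$

## 9. Choquet points and bounded approximate identities

To prove Theorems 3.3 and 3.4 we have to know exactly when bounded approximate identities exist. Inequality (2) suggests the answer.

**Lemma 9.1.** Let $A$ be a uniform algebra and $\phi\in\Phi_A$. Then $M_\phi$ has a bounded approximate identity if and only if $\phi$ is a Choquet point. If $A$ is also strongly regular at $\phi$, the approximate identity can be taken in $J_\phi$.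

**Proof.** **Step 1: a bounded approximate identity excludes other representing measures.** Let $(e_\alpha)\subseteq M_\phi$ be a bounded approximate identity, and suppose that $\phi$ is not a Choquet point. As in Section 2, there is a representing measure $m$ with $m(\{\phi\})=0$. Let $e$ be a weak-* cluster point of $(e_\alpha)$ in $L^\infty(m)$. For $a\in M_\phi$ we have $e_\alpha a\to a$ uniformly, so $ea=a$ $m$-a.e., and $e=1$ a.e. on $\{a\ne0\}$. A compact $K\subseteq\Phi_A\setminus\{\phi\}$ is covered by finitely many sets $\{a\ne0\}$ with $a\in M_\phi$, so $e=1$ a.e. on $K$. By regularity of $m$ and $m(\{\phi\})=0$, $e=1$ $m$-a.e. Thus $1=\int e\,dm$ is a cluster point of the numbers $\int e_\alpha\,dm=e_\alpha(\phi)=0$, a contradiction.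

**Step 2: a dual description of Choquet points.** For $u\in C_{\mathbb R}(\Phi_A)$ put
$$q_\phi(u)=\inf\{\operatorname{Re}h(\phi):h\in A,\ \operatorname{Re}h\ge u\}.$$
Then $u(\phi)\le q_\phi(u)\le\max u$, so $q_\phi$ is finite. It is sublinear, and $q_\phi(\operatorname{Re}h)=\operatorname{Re}h(\phi)$ for $h\in A$. We claim that $\phi$ is a Choquet point if and only if
$$q_\phi(u)=u(\phi)\qquad\text{for all }u\in C_{\mathbb R}(\Phi_A). \tag{5}$$
Let $\phi$ be a Choquet point and $u_0\in C_{\mathbb R}(\Phi_A)$. Hahn–Banach gives a linear $L\le q_\phi$ with $L(u_0)=q_\phi(u_0)$. If $u\le0$, then $L(u)\le\max u\le0$, so $L$ is positive. From $L(\pm1)\le\pm1$ we get $L(1)=1$, and from $L(\pm\operatorname{Re}h)\le\pm\operatorname{Re}h(\phi)$ we get $L(\operatorname{Re}h)=\operatorname{Re}h(\phi)$. Applying this to $h$ and $-ih$, we see that $L$ is integration against a representing measure for $\phi$. So $L$ is evaluation at $\phi$, and $q_\phi(u_0)=u_0(\phi)$. Conversely, let (5) hold and let $m$ represent $\phi$. If $\operatorname{Re}h\ge u$, then $\int u\,dm\le\operatorname{Re}h(\phi)$, so $\int u\,dm\le q_\phi(u)=u(\phi)$.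 Applying this to $-u$ as well gives $\int u\,dm=u(\phi)$ for all $u$, i.e. $m=\delta_\phi$.

**Step 3: constructing the approximate identity.** Let $\phi$ be a Choquet point, $U$ an open neighborhood of $\phi$, and $n\in\mathbb N$. Choose a continuous $u_0\ge0$ with $u_0(\phi)=0$ and $u_0=n$ off $U$. By (5) there is $h\in A$ with $\operatorname{Re}h\ge u_0$ and $\operatorname{Re}h(\phi)<1$. Put $v=\exp(h(\phi)-h)\in A$. Then $v(\phi)=1$, $|v|\le e$ everywhere, and $|v|\le e^{1-n}$ off $U$. So $1-v\in M_\phi$, $\|1-v\|\le1+e$, and for $a\in M_\phi$
$$\|a-a(1-v)\|=\|av\|\le e\,\sup_U|a|+e^{1-n}\|a\| .$$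
Directed by shrinking $U$ and growing $n$, the functions $1-v$ form a bounded approximate identity for $M_\phi$. If $\overline{J_\phi}=M_\phi$, replace each by an element of $J_\phi$ at distance less than $1/n$. $\square$

**Proof of Theorem 3.3.** By Lemma 5.1, $A^{\otimes S}$ is strongly regular for every $S\ne\emptyset$; this includes the last claim.

(a)$\Leftrightarrow$(b) is Lemma 9.1, applied at each point.

(b)$\Rightarrow$(c): let $Q$ represent $x=(x_n)$ for $A^{\otimes S}$. Then $(\pi_n)_*Q$ represents $x_n$ for $A$, so $(\pi_n)_*Q=\delta_{x_n}$. Hence $Q$ is carried by each closed set $\pi_n^{-1}(x_n)$, and $\operatorname{supp}Q\subseteq\bigcap_n\pi_n^{-1}(x_n)=\{x\}$. So $Q=\delta_x$, and every point of $\Phi_{A^{\otimes S}}$ is a Choquet point. Since $A^{\otimes S}$ is strongly regular, (b)$\Rightarrow$(a) applied to $A^{\otimes S}$ gives (c).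

(c)$\Rightarrow$(d): $A^{\otimes\mathbb N}$ is regular by Lemma 2.1(a). If $(e_\alpha)\subseteq J_x$ is a bounded approximate identity for $M_x$, then $fe_\alpha\to f$ for $f\in M_x$, which is Ditkin's condition at $x$.

(d)$\Rightarrow$(b): if $\phi$ is not a Choquet point, Lemmas 5.3 and 4.1 show that $A^{\otimes\mathbb N}$ fails Ditkin's condition at $(\phi,\phi,\dots)$. $\blacksquare$

**Proof of Theorem 3.4.** (i) At a Choquet point $\phi$, Lemma 9.1 gives an approximate identity for $M_\phi$ in $J_\phi$, and Ditkin's condition follows as in (c)$\Rightarrow$(d). For density, recall that the Choquet points form a boundary for $A$: every $f\in A$ attains $\max|f|$ at one of them (R. R. Phelps, *Lectures on Choquet's Theorem*; T. W. Gamelin, *Uniform Algebras*, Ch. II). Let $B$ be the closure of the set of Choquet points. If there were $\phi\notin B$, regularity would give $f\in A$ with $f=0$ on $B$ and $f(\phi)\ne0$, contradicting the boundary property. So $B=\Phi_A$.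

If $\Phi_A$ is metrizable, the same books give that the Choquet points form a $G_\delta$; it also follows from (5). Let $u$ run through a countable dense subset of $C_{\mathbb R}(\Phi_A)$. Since $|q_\phi(u)-q_\phi(v)|\le\|u-v\|$, it suffices to have (5) for these $u$. For fixed $u$ the function $\phi\mapsto q_\phi(u)-u(\phi)\ge0$ is an infimum of continuous functions, so each set $\{\phi:q_\phi(u)-u(\phi)<1/n\}$ is open. The set of Choquet points is the intersection of these countably many open sets.

(ii) $E^{\otimes\mathbb N}$ is strongly regular by Lemma 5.1. Let $x=(x_n)\in\Phi_E^{\mathbb N}$.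

Suppose $x_{n_0}=p$ for some $n_0$. Let $Q$ be the measure of Lemma 5.2 with $P_\omega$ in coordinate $n_0$ and $\delta_{x_n}$ in the coordinates $n\ne n_0$. It represents $x$. With $f$ from Section 8, $f\circ\pi_{n_0}\in M_x$. Since $(\pi_{n_0})_*Q=P_\omega$, we have $f\circ\pi_{n_0}\ne0$ $Q$-a.e. and $\int|f\circ\pi_{n_0}|^{-1}dQ=\int|f|^{-1}dP_\omega<\infty$. By Lemma 4.1, Ditkin's condition fails at $x$, and by (i) $x$ is not a Choquet point.

Suppose no coordinate of $x$ equals $p$. Then each $M_{x_n}(E)$ has a bounded approximate identity by Theorem 3.2, so each $x_n$ is a Choquet point of $E$ by Lemma 9.1. As in (b)$\Rightarrow$(c) above, $x$ is a Choquet point of $E^{\otimes\mathbb N}$, and by (i) Ditkin's condition holds at $x$.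

So the points where Ditkin's condition fails, the non-Choquet points, and the points with some coordinate equal to $p$ are the same. They are dense, because a basic open subset of $\Phi_E^{\mathbb N}$ restricts only finitely many coordinates, and another coordinate can be set equal to $p$. $\blacksquare$
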